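
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Linear interference alignment with improper signaling\\ on the four-user SISO channel: the bound $4/3$ is sharp}


\begin{abstract}
We consider linear interference alignment with improper (asymmetric) signaling over the four-user single-input single-output interference channel with constant generic complex coefficients. We prove that no such scheme, over any number of symbol extensions, achieves more than $4/3$ degrees of freedom, and that $4/3$ is achieved with three extensions. This confirms a conjecture from \cite{source}. The proof turns the question into one about four subspaces of a vector space with a fixed decomposition into two summands. In a counterexample of minimal dimension, a dimension count produces linear dependencies among the alignment relations of different receivers. The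 vectors in these dependencies span a subspace compatible with the decomposition, and interference fills, on average over the receivers, at least two thirds of it. Passing to the quotient by this subspace contradicts minimality. Combined with a second dimension count, the bound also gives the exact optimum for two-block channels with complex streams.
\end{abstract}

\section{The problem and the result}

\subsection{The model}
Let $h_{kj}\in\mathbb C$ ($k,j\in\{1,2,3,4\}$) be the coefficient of the channel from transmitter $j$ to receiver $k$. The coefficients are constant in time and \emph{generic}: their joint law is absolutely continuous on $\mathbb C^{16}$. Multiplication by $h$ on $\mathbb C=\mathbb R^2$ is the real matrix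
\[
\begin{pmatrix}\operatorname{Re} h & -\operatorname{Im} h\\ \operatorname{Im} h & \operatorname{Re} h\end{pmatrix}.
\]
Over $S$ channel uses (``symbol extensions'') the channel from $j$ to $k$ is the $2S\times 2S$ real block-diagonal matrix $\mathbf H_{kj}$ with $S$ diagonal blocks, all equal to this matrix for $h=h_{kj}$. User $k$ sends $d_k$ real streams with an arbitrary real precoder $\mathbf V_k\in\mathbb R^{2S\times d_k}$, and receiver $k$ applies an arbitrary real decoder $\mathbf U_k\in\mathbb R^{2S\times d_k}$. The scheme is \emph{feasible} if, for all $k$,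
\begin{equation}\label{eq:feasible}
\mathbf U_k^T\mathbf H_{kj}\mathbf V_j=\mathbf 0\quad(j\ne k),\qquad \operatorname{rank}\bigl(\mathbf U_k^T\mathbf H_{kk}\mathbf V_k\bigr)=d_k .
\end{equation}
It then achieves $\frac1{2S}\sum_k d_k$ degrees of freedom (DoF): the number of streams received free of interference, per real dimension. In this model the image of a precoder is an arbitrary real subspace of $\mathbb C^S=\mathbb R^{2S}$; it need not be a complex subspace.

Let $V_j=\operatorname{im}\mathbf V_j$. For given precoders, decoders satisfying \eqref{eq:feasible} exist if and only if every $\mathbf V_k$ has rank $d_k$ and the desired space $\mathbf H_{kk}V_k$ meets the interference space $\sum_{j\ne k}\mathbf H_{kj}V_j$ only in $0$ (Lemma~\ref{lem:complexify}). To fit many streams, the three interfering subspaces at each receiver must overlap (``align''), while the desired subspace stays clear of them.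

\subsection{What to expect}
One DoF is trivial: let one user occupy the whole space. If the $V_k$ were complex subspaces of $\mathbb C^S$, nothing better would be possible. Each channel maps a complex subspace to itself, so feasibility would say $V_k\cap\sum_{j\neq k}V_j=0$ for all $k$; the $V_k$ would be independent, and $\sum_k \dim_{\mathbb C} V_k\le S$. A real subspace, however, is rotated by the angle $\arg h_{kj}$, and a gain is possible because the rotations differ. After complexification, all that matters is the sixteen ratios
\[
\lambda_{kj}=\overline{h_{kj}}/h_{kj}.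
\]

The following is known. For three users, such schemes achieve at most $6/5$ DoF. For four users, there is a feasible scheme with $4/3$ DoF, using $S=3$, and no scheme achieves more than $8/5$. In the $4/3$ scheme the interference from each transmitter aligns, in general, within the span of the rest of the interference. To exceed $4/3$, the interference must be confined to fewer dimensions. It is conjectured in \cite{source} that this makes the desired signals indistinguishable from the interference, in which case $4/3$ would be the maximum for linear schemes. We prove that $4/3$ is the maximum.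

Put
\begin{equation}\label{eq:invariants}
A=\tfrac{\lambda_{14}\lambda_{23}}{\lambda_{24}\lambda_{13}},\quad
B=\tfrac{\lambda_{24}\lambda_{31}}{\lambda_{34}\lambda_{21}},\quad
C=\tfrac{\lambda_{14}\lambda_{32}}{\lambda_{34}\lambda_{12}},\quad
F=\tfrac{\lambda_{14}\lambda_{21}\lambda_{42}}{\lambda_{24}\lambda_{41}\lambda_{12}},\quad
G=\tfrac{\lambda_{14}\lambda_{21}\lambda_{43}}{\lambda_{24}\lambda_{41}\lambda_{13}}
\end{equation}
and consider the genericity condition
\begin{equation}\tag{G}\label{eq:G}
A,B,C\neq1,\quad A\ne C,\quad AB\ne C,\quad F\ne1,\quad BG\ne1,\quad CG\ne AF .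
\end{equation}
Substituting \eqref{eq:invariants}, one finds that the last four conditions say
\begin{equation}\label{eq:cycle}
\lambda_{ij}\lambda_{jk}\lambda_{ki}\neq\lambda_{ik}\lambda_{kj}\lambda_{ji}
\end{equation}
for the triples $\{i,j,k\}=123,\ 124,\ 134,\ 234$, in this order. We call \eqref{eq:cycle} the \emph{cycle condition} of the triple. Condition \eqref{eq:G} involves neither $S$ nor the $d_k$, and it holds almost surely (Lemma~\ref{lem:generic}).

\begin{theorem}\label{thm:main}
If all $h_{kj}$ are nonzero and \eqref{eq:G} holds, then every feasible scheme satisfies $\sum_kd_k\le\frac43\cdot2S$, for every $S$. Almost surely, equality is attained with $S=3$ and $d_1=\dots=d_4=2$. Hence, almost surely, the maximum number of DoF is exactly $4/3$.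
\end{theorem}

\subsection{Plan of the proof}
Section~\ref{sec:config} translates the problem into linear algebra: four subspaces of $W=X_1\oplus X_2$, acted on by the maps $(\xi;\zeta)\mapsto(\xi;\lambda_{kj}\zeta)$. Section~\ref{sec:three} treats three users, where the main mechanism fits in a few lines. For four users we take a counterexample of minimal dimension. Section~\ref{sec:quotient} shows what happens when one divides by a subspace $M$ compatible with the decomposition of $W$: the quotient is still a counterexample as soon as interference fills, on average over the receivers, at least two thirds of $M$. Sections~\ref{sec:relations}--\ref{sec:points} find such an $M\ne0$. Section~\ref{sec:ach} constructs a scheme with $4/3$ DoF, and Section~\ref{sec:complements} contains complements, among them the exact optimum for two-block channels and the necessity of the cycle conditions.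

\section{Configurations of subspaces}\label{sec:config}

Let $X_1,X_2$ be finite-dimensional complex vector spaces, $W=X_1\oplus X_2$ and $n=\dim W$. Elements of $W$ are written $(\xi;\zeta)$, and $p$, $q$ denote the projections of $W$ to $X_1$, $X_2$. Given $\lambda_{kj}\in\mathbb C^*$, let
\[
g_{kj}:W\to W,\qquad g_{kj}(\xi;\zeta)=(\xi;\lambda_{kj}\zeta).
\]
A subspace $M\subset W$ is \emph{split} if $M=M_1\oplus M_2$ with $M_i\subset X_i$. Split subspaces are preserved by all $g_{kj}$.

\begin{definition}
A family of subspaces $V_1,\dots,V_4\subset W$ is a \emph{feasible configuration} if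
\[
g_{kk}V_k\cap I_k=0,\qquad I_k:=\sum_{j\ne k}g_{kj}V_j,\qquad\text{for } k=1,\dots,4 .
\]
We write $d_k=\dim V_k$ and $D=\sum_kd_k$, and we call $\varphi:=3D-4n$ its \emph{excess}.
\end{definition}

\begin{theorem}\label{thm:config}
Let $\lambda_{kj}\in\mathbb C^*$ satisfy \eqref{eq:G}, where $A,\dots,G$ are defined by \eqref{eq:invariants}. Then every feasible configuration satisfies $D\le\frac43n$.
\end{theorem}

\begin{lemma}\label{lem:complexify}
Let all $h_{kj}\neq0$. In any feasible scheme, $\mathbf V_k$ has rank $d_k$ for all $k$. Let $V_k\subset\mathbb R^{2S}$ be subspaces of dimension $d_k$. The following are equivalent: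
\begin{enumerate}
\item[(a)] there is a feasible scheme whose precoders have images $V_1,\dots,V_4$;
\item[(b)] for all $k$,
\begin{equation}\label{eq:realfeasible}
\mathbf H_{kk}V_k\cap\sum_{j\ne k}\mathbf H_{kj}V_j=0;
\end{equation}
\item[(c)] the complexifications of the $V_k$ form a feasible configuration in $\mathbb C^{2S}$, for a suitable decomposition $\mathbb C^{2S}=X_1\oplus X_2$ depending only on $S$ and for $\lambda_{kj}=\overline{h_{kj}}/h_{kj}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let a scheme be feasible. The $d_k\times d_k$ matrix $\mathbf U_k^T\mathbf H_{kk}\mathbf V_k$ is invertible, so $\mathbf V_k$ has rank $d_k$. If $\mathbf H_{kk}\mathbf V_kx$ lies in the interference space, then $\mathbf U_k^T\mathbf H_{kk}\mathbf V_kx=0$, so $x=0$. This is \eqref{eq:realfeasible}. Conversely, if \eqref{eq:realfeasible} holds, choose as columns of $\mathbf V_k$ a basis of $V_k$. Since $h_{kk}\ne0$, its image is a basis of $\mathbf H_{kk}V_k$. Choose as columns of $\mathbf U_k$ linear functionals that vanish on the interference space and are dual to this image basis.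 They exist because the two spaces meet in $0$. So (a) and (b) are equivalent.

The $2\times2$ matrix of $h$ has eigenvectors $(1,-i)^T$ and $(1,i)^T$ with eigenvalues $h$ and $\bar h$. Put
\[
X_1=\mathbb C^S\otimes(1,-i)^T,\qquad X_2=\mathbb C^S\otimes(1,i)^T .
\]
Then $\mathbb C^{2S}=X_1\oplus X_2$ and $\mathbf H_{kj}=h_{kj}g_{kj}$, so $\mathbf H_{kj}$ and $g_{kj}$ map any subspace of $\mathbb C^{2S}$ to the same image. Complexification commutes with sums and intersections of real subspaces and preserves dimension, so (b) and (c) are equivalent.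
\end{proof}

Since $n=2S$ in (c), Theorem~\ref{thm:config} implies the upper bound in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:generic}
If the $h_{kj}$ are generic and $\lambda_{kj}=\overline{h_{kj}}/h_{kj}$, then $(\lambda_{kj})$ has an absolutely continuous law on the unit $16$-torus. Condition \eqref{eq:G} holds almost surely whenever $(\lambda_{kj})$ has an absolutely continuous law on the unit $16$-torus or on $(\mathbb C^*)^{16}$.
\end{lemma}

\begin{proof}
Almost surely all $h_{kj}$ are nonzero. The map $h\mapsto\bar h/h=e^{-2i\arg h}$ is a submersion from $\mathbb C^*$ onto the unit circle, which proves the first assertion. The variables $\lambda_{23},\lambda_{31},\lambda_{32},\lambda_{42},\lambda_{43}$ occur only in $A,B,C,F,G$ respectively. Hence $(\lambda_{kj})\mapsto(A,B,C,F,G)$ is a submersion, and $(A,B,C,F,G)$ has an absolutely continuous law on the unit $5$-torus, respectively on $(\mathbb C^*)^5$. Each condition in \eqref{eq:G} excludes a null set there.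
\end{proof}

\paragraph{Normalization.}
Let $\rho_k,\sigma_j\in\mathbb C^*$. Replace $V_j$ by its image under $(\xi;\zeta)\mapsto(\xi;\sigma_j^{-1}\zeta)$, and $\lambda_{kj}$ by $\rho_k\sigma_j\lambda_{kj}$. Then every $g_{kj}V_j$ is replaced by its image under $(\xi;\zeta)\mapsto(\xi;\rho_k\zeta)$, a map that depends only on the receiver $k$. Feasibility, $n$ and the $d_k$ do not change. Nor do $A,\dots,G$ change, because in each of them every row index and every column index occurs equally often in numerator and denominator. Choose
\[
\rho_1=1,\quad \sigma_j=\tfrac1{\lambda_{1j}}\ (j=2,3,4),\quad \rho_2=\tfrac{\lambda_{14}}{\lambda_{24}},\quad \rho_3=\tfrac{\lambda_{14}}{\lambda_{34}},\quad \sigma_1=\tfrac{\lambda_{24}}{\lambda_{14}\lambda_{21}},\quad \rho_4=\tfrac1{\sigma_1\lambda_{41}} .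
\]
The off-diagonal values become
\begin{equation}\label{eq:normal}
(\lambda_{kj})=\begin{pmatrix}\ast&1&1&1\\1&\ast&A&1\\B&C&\ast&1\\1&F&G&\ast\end{pmatrix}.
\end{equation}
For instance $\rho_3\sigma_1\lambda_{31}=\frac{\lambda_{14}}{\lambda_{34}}\cdot\frac{\lambda_{24}}{\lambda_{14}\lambda_{21}}\,\lambda_{31}=B$ and $\rho_4\sigma_2\lambda_{42}=\frac{\lambda_{14}\lambda_{21}}{\lambda_{24}\lambda_{41}}\cdot\frac{\lambda_{42}}{\lambda_{12}}=F$. So $A,B,C,F,G$ are the five off-diagonal parameters that remain after rescaling. In the proof of Theorem~\ref{thm:config} the diagonal values play no role beyond being nonzero.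

\section{Three users}\label{sec:three}

As a warm-up we recover the known bound $6/5$ for three users. Feasible configurations are defined as above with $k,j\in\{1,2,3\}$. This case shows the two ingredients of the proof: a dimension count that forces relations at different receivers to share a vector, and the fact that two copies of this vector, scaled differently on $X_2$, span a split subspace.

\begin{proposition}\label{prop:three}
If $\lambda_{12}\lambda_{23}\lambda_{31}\ne\lambda_{13}\lambda_{32}\lambda_{21}$, every feasible three-user configuration has $D\le\frac65n$.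
\end{proposition}

\begin{proof}
Rescale as above with $\rho_1=1$, $\sigma_2=1/\lambda_{12}$, $\sigma_3=1/\lambda_{13}$, $\rho_2=1/(\sigma_3\lambda_{23})$, $\sigma_1=1/(\rho_2\lambda_{21})$, $\rho_3=1/(\sigma_2\lambda_{32})$. All off-diagonal values become $1$ except $\lambda_{31}$, which becomes
\[
\mu=\frac{\lambda_{12}\lambda_{23}\lambda_{31}}{\lambda_{13}\lambda_{32}\lambda_{21}}\ne1 .
\]
With $T(\xi;\zeta)=(\xi;\mu\zeta)$ we have $I_1=V_2+V_3$, $I_2=V_1+V_3$ and $I_3=TV_1+V_2$.

\emph{Counting.} Put $a=D-n$. Since $d_1+\dim I_1\le n$, we get $\dim(V_2\cap V_3)=d_2+d_3-\dim I_1\ge a$. In the same way, receivers 2 and 3 give $\dim(V_1\cap V_3)\ge a$ and $\dim(TV_1\cap V_2)\ge a$. Suppose $D>\frac65n$. Then $\sum_k(2a-d_k)=6a-D=5D-6n>0$, so $2a>d_k$ for some $k$. Two of the three intersections give subspaces of $V_k$ of dimension at least $a$: for $k=1$ take $V_1\cap V_3$ and $V_1\cap T^{-1}V_2$, for $k=2$ take $V_2\cap V_3$ and $TV_1\cap V_2$, and for $k=3$ take $V_2\cap V_3$ and $V_1\cap V_3$. These two subspaces have a nonzero common vector. Calling it $v$ for $k=1,3$ and $Tv$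 for $k=2$, we have
\[
\begin{array}{ll}
k=1:& v\in V_1,\quad v\in V_3,\quad Tv\in V_2;\\
k=2:& Tv\in V_2,\quad v\in V_1,\quad Tv\in V_3;\\
k=3:& v\in V_3,\quad v\in V_1,\quad v\in V_2 .
\end{array}
\]

\emph{Splitting.} In each case $I_k$ contains both $v$ and $Tv$: for $k=1$ they come from $V_3$ and $V_2$, for $k=2$ from $V_1$ and $V_3$, and for $k=3$ from $V_2$ and $TV_1$. Since $v-Tv=(0;(1-\mu)qv)$ and $\mu\ne1$, the space $I_k$ contains the split subspace $\langle(pv;0),(0;qv)\rangle$. This subspace contains $g_{kk}v$ and $g_{kk}Tv$, and $v$ (for $k=1,3$) or $Tv$ (for $k=2$) is a nonzero vector of $V_k$. This contradicts $g_{kk}V_k\cap I_k=0$.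
\end{proof}

In a four-user configuration any three users form a feasible three-user configuration. So, under the four cycle conditions, averaging Proposition~\ref{prop:three} over the triples gives $3D\le4\cdot\frac65n$, that is, $D\le\frac85n$. The condition $\mu\neq1$ is essential: if $\mu=1$, alignment with $3/2$ DoF is possible (Proposition~\ref{prop:cycle}).

With four users, a relation at a receiver involves three interferers, and we have to compare whole relations instead of single vectors. The vectors in suitable dependencies between relations will span a split subspace $M$ of dimension up to six. We shall only find that interference fills, on average, at least two thirds of $M$. This is the proportion that interference occupies in the scheme of Section~\ref{sec:ach}, so there is no immediate contradiction. The way out is to divide by $M$.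

\section{Passing to a quotient}\label{sec:quotient}

\begin{lemma}\label{lem:quotient}
Let $(V_k)$ be a feasible configuration in $W$ with excess $\varphi$, and let $M\subset W$ be split. There is a feasible configuration in $W/M$, with the same $\lambda_{kj}$, whose excess is at least $\varphi+\psi(M)$, where
\[
\psi(M)=3\sum_{k=1}^4\dim(I_k\cap M)-8\dim M .
\]
\end{lemma}

\begin{proof}
The obstacle is that a desired vector may fall into the interference after division by $M$, so we discard such vectors. Let $V_k'\subset V_k$ be a complement of $\{v\in V_k:g_{kk}v\in I_k+M\}$. The discarded space is isomorphic to $g_{kk}V_k\cap(I_k+M)$. Because $g_{kk}V_k\cap I_k=0$, it embeds in $(I_k+M)/I_k$, which has dimension $\dim M-\dim(I_k\cap M)$. Hence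
\[
\dim V_k'\ge d_k-\dim M+\dim(I_k\cap M).
\]
All $g_{kj}$ preserve $M$ and act on $W/M=X_1/M_1\oplus X_2/M_2$ in the prescribed form. By construction $g_{kk}V_k'\cap(I_k+M)=0$. This shows first that $V_k'\cap M=0$, so $V_k'$ keeps its dimension in $W/M$. Second, it shows that the images of the $V_k'$ form a feasible configuration, since $\sum_{j\ne k}g_{kj}V_j'\subset I_k$. Its excess is at least
\[
3\Bigl(D-4\dim M+\sum_k\dim(I_k\cap M)\Bigr)-4(n-\dim M)=\varphi+\psi(M).\qedhere
\]
\end{proof}

\paragraph{The minimal counterexample.}
Suppose Theorem~\ref{thm:config} fails. Fix $\lambda_{kj}$ satisfying \eqref{eq:G} and normalized as in \eqref{eq:normal}, for which a feasible configuration with $\varphi>0$ exists, and choose one with $n$ minimal. We keep it fixed until the end of Section~\ref{sec:points}. Clearly $n\ge1$. For split $M\ne0$ the configuration in $W/M$ from Lemma~\ref{lem:quotient} has excess at most $0$ by minimality. Hence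
\begin{equation}\label{eq:psineg}
\psi(M)<0\qquad\text{for every split }M\neq0 .
\end{equation}
Moreover
\begin{equation}\label{eq:spanning}
X_1=\sum_jp(V_j),\qquad X_2=\sum_jq(V_j),
\end{equation}
since otherwise we could replace $W$ by $\sum_jp(V_j)\oplus\sum_jq(V_j)$; this keeps $D$ and feasibility, lowers $n$ and raises $\varphi$. We shall find a split $M\ne0$ with $\psi(M)\ge0$, that is, with $\sum_k\dim(I_k\cap M)\ge\frac83\dim M$.

\section{Dependencies between relations}\label{sec:relations}

In Section~\ref{sec:three} we compared intersections, that is, relations between two interfering vectors. With three interferers we work with the spaces of relations themselves. Let $\mathcal V=V_1\oplus V_2\oplus V_3\oplus V_4$ be the external direct sum, with elements $v=(v_1,\dots,v_4)$, and put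
\[
\mathcal N_1=\Bigl\{v\in\mathcal V:\sum_jp(v_j)=0\Bigr\},\quad \mathcal N_2=\Bigl\{v\in\mathcal V:\sum_jq(v_j)=0\Bigr\},\quad \Lambda_kv=(\lambda_{kj}v_j)_j .
\]
By \eqref{eq:spanning}, $\dim\mathcal N_1+\dim\mathcal N_2=2D-n$. The relations among the interferers at receiver $k$ form the space
\[
L_k=\{v\in\mathcal V:\ v_k=0,\ v\in\mathcal N_1,\ \Lambda_kv\in\mathcal N_2\},
\]
which is the kernel of $\bigoplus_{j\ne k}V_j\to W$, $v\mapsto\sum_{j\neq k}g_{kj}v_j$. This kernel has dimension $D-d_k-\dim I_k$. Since $d_k+\dim I_k\le n$,
\begin{equation}\label{eq:a}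
\dim L_k\ge a:=D-n,\qquad 4a-D=3D-4n=\varphi>0 .
\end{equation}
In particular $a>0$. Fix subspaces $L_k^0\subset L_k$ of dimension exactly $a$.

The relations of all four receivers live in the same two spaces: $L_k\subset\mathcal N_1$ and $\Lambda_kL_k\subset\mathcal N_2$. These spaces are small, since $\dim\mathcal N_1+\dim\mathcal N_2=D+a<5a$, while $\bigoplus_kL_k^0$, of dimension $4a$, maps to each of them. So there are many linear dependencies. A dependency in $\mathcal N_1$ is one between the relations $\ell_k$ themselves, a dependency in $\mathcal N_2$ one between their rescalings $\Lambda_k\ell_k$. We want two dependencies, one of each kind, that involve only receivers $1,2,3$ and share a nonzero relation $\ell_1\in L_1$. We first check that in such a dependency $\ell_1$ determines the other two relations.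

\begin{lemma}\label{lem:cancel}
\begin{enumerate}
\item[(i)] $L_2\cap L_3=0$.
\item[(ii)] If $\ell_2'\in L_2$ and $\ell_3'\in L_3$ satisfy $\Lambda_2\ell_2'+\Lambda_3\ell_3'=0$, then $\ell_2'=\ell_3'=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) An element of $L_2\cap L_3$ has the form $v=(v_1,0,0,v_4)$ with $pv_1+pv_4=0$, $qv_1+qv_4=0$ and $B\,qv_1+qv_4=0$. As $B\ne1$, $qv_1=qv_4=0$. So $v_1=(\xi;0)$ and $v_4=(-\xi;0)$, and $g_{11}v_1=(\xi;0)=-g_{14}v_4\in I_1$. Feasibility gives $\xi=0$.

(ii) The second and third components of the equation show that the $V_2$-component of $\ell_3'$ and the $V_3$-component of $\ell_2'$ vanish. The others then give $\ell_2'=(t,0,0,b')$ and $\ell_3'=(-t/B,0,0,-b')$. Membership in $\mathcal N_1$ gives $pt+pb'=0$ and $\frac1Bpt+pb'=0$, so $pt=pb'=0$ because $B\ne1$. Also $\Lambda_2\ell_2'\in\mathcal N_2$ gives $qt+qb'=0$. Thus $t=(0;\zeta)$ and $b'=(0;-\zeta)$, and $g_{11}t=(0;\lambda_{11}\zeta)$ is a multiple of $g_{14}b'\in I_1$. Feasibility gives $\zeta=0$.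
\end{proof}

\begin{proposition}\label{prop:coincide}
There are $0\ne\ell_1\in L_1$, $\ell_2,\ell_2'\in L_2$ and $\ell_3,\ell_3'\in L_3$ with
\begin{equation}\label{eq:coincide}
\ell_1+\ell_2+\ell_3=0,\qquad \Lambda_1\ell_1+\Lambda_2\ell_2'+\Lambda_3\ell_3'=0 .
\end{equation}
\end{proposition}

\begin{proof}
Let $R_1$ and $R_2$ be the spaces of $(\ell_k)\in\bigoplus_{k=1}^4L_k^0$ with $\sum\ell_k=0$, respectively $\sum\Lambda_k\ell_k=0$. They are kernels of maps from a space of dimension $4a$ to $\mathcal N_1$, respectively $\mathcal N_2$. So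
\[
\dim R_1+\dim R_2\ge8a-(2D-n)=7a-D=3a+\varphi .
\]
Imposing $\ell_4=0$ costs at most $a$ dimensions in each $R_i$. By Lemma~\ref{lem:cancel}, the resulting subspaces project injectively to the component $\ell_1\in L_1^0$: part (i) for $R_1$, part (ii) for $R_2$. The two images lie in the $a$-dimensional space $L_1^0$ and meet in dimension at least $(\dim R_1-a)+(\dim R_2-a)-a\ge\varphi>0$.
\end{proof}

\section{The subspace $M$ and the interference inside it}\label{sec:M}

Comparing components in \eqref{eq:coincide} with the values \eqref{eq:normal}, we can write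
\begin{gather*}
\ell_1=(0,x,y,-b-c),\qquad \ell_2=(s,0,-y,b),\qquad \ell_3=(-s,-x,0,c),\\
\ell_2'=(t,0,-\tfrac1Ay,b'),\qquad \ell_3'=(-\tfrac1Bt,-\tfrac1Cx,0,c'),\qquad b+c=b'+c',
\end{gather*}
with $s,t\in V_1$, $x\in V_2$, $y\in V_3$ and $b,b',c,c'\in V_4$. The defining equations of $L_2$ and $L_3$ read
\begin{equation}\label{eq:bc}
\begin{aligned}
pb&=py-ps,& qb&=A\,qy-qs,& pc&=ps+px,& qc&=B\,qs+C\,qx,\\
pb'&=\tfrac1Apy-pt,& qb'&=qy-qt,& pc'&=\tfrac1Bpt+\tfrac1Cpx,& qc'&=qt+qx .
\end{aligned}
\end{equation}
Inserting this in $b+c=b'+c'$ gives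
\begin{equation}\label{eq:sums}
\tfrac{C-1}C\,px+\tfrac{A-1}A\,py=\tfrac{1-B}B\,pt,\qquad (C-1)\,qx+(A-1)\,qy=(1-B)\,qs .
\end{equation}
As $B\ne1$, these equations determine $pt$ and $qs$. So everything is determined by six vectors, $px,py,ps\in X_1$ and $qx,qy,qt\in X_2$. We scale them to make \eqref{eq:sums} simple:
\[
\begin{aligned}
e_1&=\tfrac{C-1}C\,px,& e_2&=\tfrac{A-1}A\,py,& e_3&=(1-B)\,ps,\\
f_1&=(C-1)\,qx,& f_2&=(A-1)\,qy,& f_3&=\tfrac{1-B}B\,qt .
\end{aligned}
\]
Put $e_{12}=e_1+e_2$, $f_{12}=f_1+f_2$ and $\theta=AB$. By \eqref{eq:sums}, $\frac{1-B}Bpt=e_{12}$ and $(1-B)qs=f_{12}$. Hence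
\begin{equation}\label{eq:stars}
\begin{aligned}
x^*&:=(C-1)x=(Ce_1;f_1)\in V_2,& y^*&:=(A-1)y=(Ae_2;f_2)\in V_3,\\
s^*&:=(1-B)s=(e_3;f_{12})\in V_1,& t^*&:=\tfrac{1-B}B\,t=(e_{12};f_3)\in V_1 .
\end{aligned}
\end{equation}
From $V_4$ we use the combination of $b,b'$ in which $y$ cancels and the combination of $c,c'$ in which $x$ cancels. By \eqref{eq:bc},
\[
b-Ab'=(A\,pt-ps;\ A\,qt-qs),\qquad c-Cc'=\bigl(ps-\tfrac CB\,pt;\ B\,qs-C\,qt\bigr),
\]
and therefore
\begin{equation}\label{eq:stars4}
\begin{aligned}
b^*&:=-(1-B)(b-Ab')=(e_3-\theta e_{12};\ f_{12}-\theta f_3)\in V_4,\\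
c^*&:=(1-B)(c-Cc')=(e_3-Ce_{12};\ B(f_{12}-Cf_3))\in V_4 .
\end{aligned}
\end{equation}

Let $M=\langle e_1,e_2,e_3\rangle\oplus\langle f_1,f_2,f_3\rangle$, a split subspace of $W$.

\begin{lemma}\label{lem:Mnonzero}
$M\ne0$.
\end{lemma}

\begin{proof}
If all $e_i$ and $f_i$ vanish, then $x=y=s=t=0$ by \eqref{eq:stars}, since $A,B,C\neq1$. Then $b=c=0$ by \eqref{eq:bc}, and $\ell_1=0$, a contradiction.
\end{proof}

\paragraph{Interference in $M$.}
Apply the maps $g_{kj}$, with the values \eqref{eq:normal}, to the vectors \eqref{eq:stars} and \eqref{eq:stars4}, and rescale $g_{23}y^*=A(e_2;f_2)$ and $g_{32}x^*=C(e_1;f_1)$. We find in $I_k\cap M$ the following vectors: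
\begin{equation}\label{eq:J}
\begin{array}{ll}
k=1:& x^*=(Ce_1;f_1),\quad y^*=(Ae_2;f_2),\quad b^*,\quad c^*;\\
k=2:& s^*=(e_3;f_{12}),\quad t^*=(e_{12};f_3),\quad (e_2;f_2),\quad c^*;\\
k=3:& (e_3;Bf_{12}),\quad (e_{12};Bf_3),\quad (e_1;f_1),\quad b^*;\\
k=4:& (Ce_1;Ff_1),\quad (Ae_2;Gf_2),\quad (e_3;f_{12}),\quad (e_{12};f_3).
\end{array}
\end{equation}
(Nothing is lost by omitting $b^*$ at receiver $2$ and $c^*$ at receiver $3$, since $b^*=s^*-\theta t^*$ and $c^*=g_{31}(s^*-Ct^*)$ as vectors of $W$.)

If the six vectors $e_i,f_i$ are linearly independent and the four vectors in each row of \eqref{eq:J} are too, then $\dim M=6$, $\dim(I_k\cap M)\ge4$ and $\psi(M)\ge3\cdot16-8\cdot6=0$, as desired. But the $e_i,f_i$ may be dependent, and then both $\dim M$ and $\dim(I_k\cap M)$ may drop. To compare the two losses we study \eqref{eq:J} for formal symbols $e_i,f_i$ first, and then divide.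

Let $\tilde M=\mathbb C^3\oplus\mathbb C^3$ with formal bases $e_1,e_2,e_3$ and $f_1,f_2,f_3$, and let $J_k\subset\tilde M$ be the span of the vectors in row $k$ of \eqref{eq:J}, now read in $\tilde M$. The obvious surjection $\tilde M\to M$ is a direct sum of two maps, so its kernel $K=K_1\oplus K_2$ is split. The surjection maps $J_k$ into $I_k\cap M$. Hence
\begin{equation}\label{eq:reduce}
\dim(I_k\cap M)\ge\dim J_k-\dim(J_k\cap K),\qquad \dim M=6-\dim K .
\end{equation}

\section{Four points in the plane}\label{sec:points}

\subsection{The shape of the spaces $J_k$}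
As in the three-user case, differently scaled copies of the same vectors split. This gives one distinguished vector in each summand for every receiver. Put
\[
w_k=e_3-\alpha_ke_1-\beta_ke_2\in\mathbb C^3,\qquad z_k=f_3-\alpha_k^{-1}f_1-\beta_k^{-1}f_2\in\mathbb C^3,
\]
\[
(\alpha_1,\beta_1)=(C,\theta),\quad(\alpha_2,\beta_2)=(C,C),\quad(\alpha_3,\beta_3)=(\theta,\theta),\quad(\alpha_4,\beta_4)=\bigl(\tfrac CF,\tfrac AG\bigr).
\]

\begin{lemma}\label{lem:shape}
For each $k$, $\dim J_k=4$ and there is an isomorphism $\gamma_k:\mathbb C^3/\langle w_k\rangle\to\mathbb C^3/\langle z_k\rangle$ with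
\[
J_k=\{(u;v)\in\tilde M:\ \gamma_k(u\bmod w_k)=v\bmod z_k\}.
\]
In particular $(w_k;0),(0;z_k)\in J_k$.
\end{lemma}

\begin{proof}
We first show $(w_k;0),(0;z_k)\in J_k$.

\emph{$k=1$.} Since $\theta=AB$, the $f_3$-terms of $Cb^*-Ac^*$ cancel, and
\[
Cb^*-Ac^*=\bigl((C-A)e_3-C(\theta-A)e_{12};\ (C-\theta)f_{12}\bigr).
\]
Subtract $(C-\theta)(x^*+y^*)=(C-\theta)(Ce_1+Ae_2;f_{12})$. In the first component the coefficient of $e_1$ becomes $-C(\theta-A)-C(C-\theta)=C(A-C)$ and that of $e_2$ becomes $-C(\theta-A)-A(C-\theta)=\theta(A-C)$. So
\[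
Cb^*-Ac^*-(C-\theta)(x^*+y^*)=(C-A)(w_1;0).
\]
Next,
\[
b^*-c^*=\bigl((C-\theta)e_{12};\ (1-B)f_{12}+B(C-A)f_3\bigr).
\]
Subtract $(C-\theta)\bigl(\frac1Cx^*+\frac1Ay^*\bigr)=(C-\theta)\bigl(e_{12};\frac1Cf_1+\frac1Af_2\bigr)$. The coefficient of $f_1$ becomes $1-B-1+\frac\theta C=\frac{B(A-C)}C$ and that of $f_2$ becomes $1-B-\frac CA+B=\frac{A-C}A=\frac{B(A-C)}\theta$. So
\[
b^*-c^*-(C-\theta)\bigl(\tfrac1Cx^*+\tfrac1Ay^*\bigr)=B(C-A)(0;z_1).
\]
As $A\ne C$, both vectors lie in $J_1$.

\emph{$k=2$.} We have $(e_3;f_{12})-C(e_{12};f_3)=(w_2;-Cz_2)$ and $c^*=(w_2;-BCz_2)$. As $B\ne1$, both $(w_2;0)$ and $(0;z_2)$ are combinations of these.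

\emph{$k=3$.} We have $(e_3;Bf_{12})-\theta(e_{12};Bf_3)=(w_3;-B\theta z_3)$ and $b^*=(w_3;-\theta z_3)$. Again $B\ne1$ suffices.

\emph{$k=4$.} We have
\begin{gather*}
(e_3;f_{12})-\tfrac1F(Ce_1;Ff_1)-\tfrac1G(Ae_2;Gf_2)=(w_4;0),\\
(e_{12};f_3)-\tfrac1C(Ce_1;Ff_1)-\tfrac1A(Ae_2;Gf_2)=(0;z_4).
\end{gather*}

In each case the two new vectors can replace two of the four generators. For $k=1$ they replace $b^*,c^*$, because the coefficient matrix $\begin{pmatrix}C&-A\\1&-1\end{pmatrix}$ has determinant $A-C\ne0$. For $k=2$ and $k=3$ they replace the first and the last generator of the row, and for $k=4$ the last two. So $J_k$ is spanned by $(w_k;0)$, $(0;z_k)$ and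
\[
\begin{array}{llll}
k=1:& (Ce_1;f_1),\ (Ae_2;f_2);& k=2:& (e_{12};f_3),\ (e_2;f_2);\\
k=3:& (e_{12};Bf_3),\ (e_1;f_1);& k=4:& (Ce_1;Ff_1),\ (Ae_2;Gf_2).
\end{array}
\]
The two first components always span $\langle e_1,e_2\rangle$, hence are independent modulo $w_k$. The two second components span $\langle f_1,f_2\rangle$, $\langle f_2,f_3\rangle$, $\langle f_1,f_3\rangle$, $\langle f_1,f_2\rangle$ for $k=1,2,3,4$; since all three coefficients of $z_k$ are nonzero, they are independent modulo $z_k$. Hence $\dim J_k=4$, and modulo $\langle w_k\rangle\oplus\langle z_k\rangle$ the space $J_k$ is the graph of an isomorphism of two-dimensional spaces.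
\end{proof}

\subsection{Position}
The cycle conditions have a simple geometric meaning.

\begin{lemma}\label{lem:position}
No three of the points $(\alpha_k,\beta_k)\in\mathbb C^2$ are collinear, and no three of the points $(\alpha_k^{-1},\beta_k^{-1})$ are. Consequently a $2$-dimensional subspace of $\mathbb C^3$ contains at most two of the $w_k$, and a $1$-dimensional subspace contains at most one; the same holds for the $z_k$.
\end{lemma}

\begin{proof}
Points $1$ and $2$ lie on the line $\alpha=C$, points $1$ and $3$ on $\beta=\theta$, and points $2$ and $3$ on $\alpha=\beta$. Points $1,2,3$ are the vertices of a triangle because $C\neq\theta=AB$. Point $4$ lies off the first line because $F\ne1$, off the second because $\frac AG\ne AB$, that is, $BG\ne1$, and off the third because $\frac CF\ne\frac AG$, that is, $CG\ne AF$. For the inverse points use the lines $\alpha=C^{-1}$, $\beta=\theta^{-1}$, $\alpha=\beta$ and the same four inequalities. Finally, $w_k$ has coordinates $(-\alpha_k,-\beta_k,1)$. So three of the $w_k$ are linearly dependent if and only if the corresponding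 points are collinear, and two are proportional only if the points coincide. The same holds for the $z_k$ and the inverse points.
\end{proof}

\subsection{The loss under a quotient}

\begin{lemma}\label{lem:count}
For every split $K=K_1\oplus K_2\subset\tilde M$, the dimensions $\delta_k=\dim(J_k\cap K)$ satisfy $\sum_k\delta_k\le\frac83\dim K$.
\end{lemma}

\begin{proof}
Put $\kappa_i=\dim K_i$. Let $i_k=1$ if $w_k\in K_1$ and $i_k=0$ otherwise, and let $j_k=1$ if $z_k\in K_2$ and $j_k=0$ otherwise. Let $\bar K_1,\bar K_2$ be the images of $K_1,K_2$ modulo $w_k$ and $z_k$; their dimensions are $\kappa_1-i_k$ and $\kappa_2-j_k$. By Lemma~\ref{lem:shape}, the map $(u;v)\mapsto u\bmod w_k$ on $J_k\cap K$ has kernel $(\langle w_k\rangle\cap K_1)\oplus(\langle z_k\rangle\cap K_2)$, and its image consists of the elements of $\bar K_1$ that $\gamma_k$ maps into $\bar K_2$. Hence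
\begin{equation}\label{eq:delta}
\delta_k=i_k+j_k+\dim\bigl(\gamma_k(\bar K_1)\cap\bar K_2\bigr)\le\min(\kappa_1+j_k,\ \kappa_2+i_k).
\end{equation}
By the symmetry of \eqref{eq:delta} and of Lemma~\ref{lem:position}, we may assume $\kappa_1\ge\kappa_2$.

\emph{$\kappa_2=0$.} Then $\delta_k=i_k$, and $\sum\delta_k$ is the number of $w_k$ in $K_1$. It is at most $0,1,2,4$ for $\kappa_1=0,1,2,3$, which does not exceed $\frac83\kappa_1$.

\emph{$\kappa_1>\kappa_2\ge1$.} By \eqref{eq:delta}, $\delta_k\le\kappa_2+1$, so $\sum\delta_k\le4(\kappa_2+1)$. For $(\kappa_1,\kappa_2)=(2,1),(3,1),(3,2)$ this bound is at most $\frac83(\kappa_1+\kappa_2)$: $8\le8$, $8\le\frac{32}3$, $12\le\frac{40}3$.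

\emph{$(\kappa_1,\kappa_2)=(1,1)$.} By \eqref{eq:delta}, $\delta_k\le1$ unless $i_k=j_k=1$, when $\delta_k\le2$. Then $K_1=\langle w_k\rangle$, which happens for at most one $k$. So $\sum\delta_k\le5\le\frac{16}3$.

\emph{$(\kappa_1,\kappa_2)=(2,2)$.} Now $\delta_k\le2$ unless $i_k=j_k=1$, when $\delta_k\le3$. The plane $K_1$ contains at most two of the $w_k$, so $\sum\delta_k\le10\le\frac{32}3$. (If three $w_k$ could lie in a plane, this argument would only give $11>\frac{32}3$.)

\emph{$(\kappa_1,\kappa_2)=(3,3)$.} Then $\sum\delta_k=16=\frac83\cdot6$.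
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:config}}
Let $K$ be the kernel of $\tilde M\to M$. By \eqref{eq:reduce} and Lemmas~\ref{lem:shape} and \ref{lem:count},
\[
\sum_k\dim(I_k\cap M)\ge\sum_k(4-\delta_k)\ge16-\tfrac83\dim K=\tfrac83(6-\dim K)=\tfrac83\dim M .
\]
So $\psi(M)\ge0$, while $M\ne0$ by Lemma~\ref{lem:Mnonzero}. This contradicts \eqref{eq:psineg} and proves Theorem~\ref{thm:config}, and with it the upper bound in Theorem~\ref{thm:main}. \qed

\begin{remark}
The hypotheses in \eqref{eq:G} entered as follows. The condition $B\ne1$ was used in Lemma~\ref{lem:cancel}, in Section~\ref{sec:M}, and at receivers $2$ and $3$ in Lemma~\ref{lem:shape}; $A,C\neq1$ was used to get $M\ne0$; $A\ne C$ was used at receiver $1$; and the four cycle conditions are exactly the general position of four points.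
\end{remark}

\section{A scheme with $4/3$ degrees of freedom}\label{sec:ach}

The smallest $n\ge1$ for which $\frac43n$ is an integer is $n=3$, with $D=4$. We take four lines in $W=X_1\oplus X_2$ with $\dim X_1=1$ and $\dim X_2=2$. At each receiver the three interfering lines must lie in a plane. This is one linear condition per receiver on the four $X_1$-coordinates of the lines, and the determinant of the resulting $4\times4$ system can be made zero by moving one of the $X_2$-coordinates.

\begin{proposition}\label{prop:E}
Suppose $(\lambda_{kj})$ has an absolutely continuous law on the unit $16$-torus or on $(\mathbb C^*)^{16}$. Almost surely there is a feasible configuration $E$ with $\dim X_1=1$, $\dim X_2=2$ and $d_1=\dots=d_4=1$.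
\end{proposition}

\begin{proof}
Put $\nu_{kj}=\lambda_{kj}^{-1}$ and look for $V_j=\langle(a_j;b_j)\rangle$ with
\[
b_1=(1,0),\quad b_2=(0,1),\quad b_3=(1,1),\quad b_4=(1,\tau),\qquad\tau\ne0,1 ,
\]
so that the $b_j$ are pairwise independent. The line $g_{kj}V_j$ is spanned by $(\nu_{kj}a_j;b_j)$.

\emph{Alignment.} Expand the $3\times3$ determinant of the vectors $(\nu_{kj}a_j;b_j)$, $j\ne k$, along the first coordinates. The minors are
\begin{gather*}
\det(b_1,b_2)=\det(b_1,b_3)=1,\quad\det(b_1,b_4)=\tau,\\
\det(b_2,b_3)=\det(b_2,b_4)=-1,\quad\det(b_3,b_4)=\tau-1 .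
\end{gather*}
So the three interfering vectors are dependent at every receiver if and only if $\Gamma a=0$ for $a=(a_1,\dots,a_4)^T$ and
\[
\Gamma=\begin{pmatrix}0&(\tau-1)\nu_{12}&\nu_{13}&-\nu_{14}\\(\tau-1)\nu_{21}&0&-\tau\nu_{23}&\nu_{24}\\-\nu_{31}&-\tau\nu_{32}&0&\nu_{34}\\-\nu_{41}&-\nu_{42}&\nu_{43}&0\end{pmatrix}.
\]
The nine derangements of $\{1,2,3,4\}$ give
\[
\begin{aligned}
\det\Gamma={}&(\tau-1)^2\nu_{12}\nu_{21}\nu_{34}\nu_{43}+\nu_{13}\nu_{31}\nu_{24}\nu_{42}+\tau^2\nu_{14}\nu_{41}\nu_{23}\nu_{32}\\
&-\tau(\tau-1)(\nu_{12}\nu_{23}\nu_{34}\nu_{41}+\nu_{14}\nu_{43}\nu_{32}\nu_{21})\\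
&+(\tau-1)(\nu_{12}\nu_{24}\nu_{43}\nu_{31}+\nu_{13}\nu_{34}\nu_{42}\nu_{21})-\tau(\nu_{13}\nu_{32}\nu_{24}\nu_{41}+\nu_{14}\nu_{42}\nu_{23}\nu_{31}).
\end{aligned}
\]
This is a polynomial in $\tau$ of degree at most two. Its $\tau^2$-coefficient contains $\nu_{12}\nu_{21}\nu_{34}\nu_{43}$ with coefficient $1$, and its values at $\tau=0$ and $\tau=1$ contain $\nu_{13}\nu_{31}\nu_{24}\nu_{42}$ with coefficient $1$. Since the nine monomials are distinct, these three expressions are nonzero polynomials in the $\nu_{kj}$, and almost surely they do not vanish. (On the torus distinct monomials are distinct characters, hence linearly independent; so a nonzero polynomial restricts to a real-analytic function that is not identically zero, and its zero set is null. On $(\mathbb C^*)^{16}$ the zero set of a nonzero polynomial is null.) Hence almost surely $\det\Gamma$ has degree exactly two in $\tau$ and does not vanish at $\tau=0,1$. So it has a root $\tau\ne0,1$, for which we take the quadratic formula with a fixed Borel branch of the square root.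

\emph{All $a_k$ are nonzero.} The $3\times3$ principal minor of $\Gamma$ obtained by deleting row and column $k$ is
\[
\begin{aligned}
k=1:&\ \ \tau(\nu_{23}\nu_{34}\nu_{42}-\nu_{24}\nu_{32}\nu_{43}),& k=2:&\ \ \nu_{14}\nu_{31}\nu_{43}-\nu_{13}\nu_{34}\nu_{41},\\
k=3:&\ \ (\tau-1)(\nu_{14}\nu_{21}\nu_{42}-\nu_{12}\nu_{24}\nu_{41}),& k=4:&\ \ \tau(\tau-1)(\nu_{12}\nu_{23}\nu_{31}-\nu_{13}\nu_{21}\nu_{32}).
\end{aligned}
\]
Almost surely these are nonzero, by the cycle conditions (Lemma~\ref{lem:generic}) and $\tau\ne0,1$. Let $a$ be the first column of the adjugate of $\Gamma$. Then $\Gamma a=0$, and $a\ne0$ because $a_1$ is the principal minor for $k=1$. If $a_k=0$, then the rows of $\Gamma$ other than $k$ show that the other three coordinates of $a$ are in the kernel of an invertible $3\times3$ matrix, so $a=0$, a contradiction.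

\emph{Feasibility.} Since the $b_j$ are pairwise independent and the three interfering vectors are dependent, $I_k$ is a plane that projects isomorphically to $X_2$. So $I_k=\{(\xi_k(b);b):b\in X_2\}$ for a linear functional $\xi_k$. The line $g_{kk}V_k=\langle(a_k;\lambda_{kk}b_k)\rangle$ meets $I_k$ only in $0$ unless $a_k=\lambda_{kk}\xi_k(b_k)$. As $a_k\ne0$, given the off-diagonal $\lambda$'s this happens for at most one value of $\lambda_{kk}$. The numbers $\tau$, $a_k$ and $\xi_k(b_k)$ are Borel functions of the off-diagonal $\lambda$'s, so the exceptional set is Borel, and it is null by Fubini's theorem.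
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, achievability]
By Lemma~\ref{lem:generic}, Proposition~\ref{prop:E} applies to $\lambda_{kj}=\overline{h_{kj}}/h_{kj}$. The configuration $E$ has dimension $3$; together with its complex conjugate it gives a real scheme in dimension $6$. In detail, let $\epsilon_1,\epsilon_2,\epsilon_3$ be the standard basis of $\mathbb C^3$. With $S=3$ and the notation of the proof of Lemma~\ref{lem:complexify}, place $E$ in
\[
W_E=\mathbb C\,\epsilon_1\otimes(1,-i)^T\ \oplus\ \langle\epsilon_2,\epsilon_3\rangle\otimes(1,i)^T\subset\mathbb C^6 ,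
\]
and let $u_j$ span its $j$th line. Complex conjugation exchanges $(1,-i)^T$ and $(1,i)^T$, so $\mathbb C^6=W_E\oplus\overline{W_E}$. The matrices $\mathbf H_{kj}$ preserve both summands and, being real, act on $\overline{W_E}$ as the conjugate of their action on $W_E$. The plane $\langle u_j,\bar u_j\rangle$ is stable under conjugation, so it is the complexification of a real two-dimensional $V_j\subset\mathbb R^6$. At every receiver the desired and the interference spaces are the direct sums of those of $E$ with their conjugates, so they meet in $0$. By Lemma~\ref{lem:complexify} the $V_j$ come from a feasible scheme with $d_j=2$, which has $8/6=4/3$ DoF. Together with Lemma~\ref{lem:generic} and the upper bound, this proves Theorem~\ref{thm:main}.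
\end{proof}

\section{Complements}\label{sec:complements}

\subsection{Two-block channels}
Theorem~\ref{thm:config} does not require the two summands to have the same dimension. Consider channels $\mathbf H_{kj}=\operatorname{diag}(h'_{kj}I_{n_1},h''_{kj}I_{n_2})$ with complex streams, where the joint law of $(h'_{kj},h''_{kj})$ is absolutely continuous on $\mathbb C^{32}$. Put $\lambda_{kj}=h''_{kj}/h'_{kj}$ and $n=n_1+n_2$. Almost surely all coefficients are nonzero, and $(\lambda_{kj})$ has an absolutely continuous law on $(\mathbb C^*)^{16}$. Since $\mathbf H_{kj}=h'_{kj}g_{kj}$, feasible schemes correspond to feasible configurations with $\dim X_i=n_i$, by the first paragraph of the proof of Lemma~\ref{lem:complexify} with $\mathbb C$ in place of $\mathbb R$.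

\begin{theorem}\label{thm:block}
Almost surely, for all $n_1,n_2$, the maximum of $D=\sum_kd_k$ is
\[
\min\bigl\{\,2n_1+n_2,\ n_1+2n_2,\ \lfloor\tfrac43(n_1+n_2)\rfloor\,\bigr\}.
\]
\end{theorem}

\begin{proof}
\emph{Upper bound.} By Lemma~\ref{lem:generic} we may assume \eqref{eq:G}. The third term comes from Theorem~\ref{thm:config}, since $D$ is an integer. For $D\le n_1+2n_2=n+n_2$, normalize as in \eqref{eq:normal} and use the notation of Section~\ref{sec:relations}; the bound $\dim L_1\ge D-n$ needs only feasibility. Consider the map $L_1\to X_2$, $v\mapsto\sum_j\lambda_{2j}q(v_j)$. If $v$ is in its kernel, then $v\in\mathcal N_1$ gives $\sum_jg_{2j}v_j=0$, and $v_1=0$. So $g_{22}v_2\in I_2$, hence $v_2=0$. Now $qv_3+qv_4=0$ because $v\in L_1$, and $A\,qv_3+qv_4=0$. As $A\ne1$, $v_3=(\xi;0)$ and $v_4=(-\xi;0)$. Then $g_{33}v_3=(\xi;0)=-g_{34}v_4\in I_3$, so $v=0$. The map is injective, and $D-n\le\dim L_1\le n_2$. Exchanging the two summands replaces $\lambda_{kj}$ by $\lambda_{kj}^{-1}$ and $A$ by $A^{-1}\ne1$, and gives $D-n\le n_1$.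

\emph{Achievability.} Direct sums of feasible configurations are feasible. We use three building blocks, available almost surely: the configuration $E$ of Proposition~\ref{prop:E}, of type $(\dim X_1,\dim X_2)=(1,2)$ with $D=4$; its analog $E'$ of type $(2,1)$ with $D=4$, obtained from Proposition~\ref{prop:E} for $\lambda_{kj}^{-1}$ by exchanging the summands; and a single dimension of either summand used by one user, with $D=1$. By symmetry let $n_1\le n_2$.

If $n_2\ge2n_1$, take $n_1$ copies of $E$ and $n_2-2n_1$ single dimensions. Then $D=4n_1+n_2-2n_1=2n_1+n_2$.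

Now let $n_2\le2n_1$, so $3n_1\ge n$. We first note a construction that works whenever $n=3l$ and $n_1,n_2\ge l$: take $n_2-l$ copies of $E$ and $n_1-l$ copies of $E'$. They use $(n_2-l)+2(n_1-l)=n_1$ dimensions of $X_1$ and $2(n_2-l)+(n_1-l)=n_2$ of $X_2$, and $D=4(n-2l)=4l$. If $n=3l$, then $n_2\ge n_1\ge l$, and the construction applies. If $n=3l+1$ or $3l+2$, then $n_2\ge n_1\ge l+1$. Use one single dimension, respectively one in each summand; in what remains both dimensions are at least $l$ and their sum is $3l$, so the construction applies there. This gives $D=4l+1$, respectively $4l+2$, which equals $\lfloor\frac43n\rfloor$.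
\end{proof}

In the real model, Theorem~\ref{thm:main} and its scheme give almost surely
\[
\max\sum_kd_k=\lfloor 8S/3\rfloor\qquad\text{for }S\equiv0,1\pmod 3 .
\]
For $S=3l$ take $l$ copies of the scheme with $S=3$. For $S=3l+1$ add one extension used by a single user with two streams; then $\sum_kd_k=8l+2=\lfloor 8S/3\rfloor$.

\subsection{Which channels are excluded}
By Theorem~\ref{thm:main}, the bound $4/3$ holds for every channel with nonzero coefficients that satisfies \eqref{eq:G} for \emph{some} labeling of the users. The cycle conditions cannot be dropped: as soon as one of them fails, the bound fails for almost all direct coefficients.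

\begin{proposition}\label{prop:cycle}
Let the $h_{kj}$, $k\ne j$, be nonzero and suppose $\lambda_{12}\lambda_{23}\lambda_{31}=\lambda_{13}\lambda_{21}\lambda_{32}$. For almost all direct coefficients $h_{kk}$ there is a feasible scheme with $S=1$ and $d=(1,1,1,0)$, hence with $3/2>4/3$ DoF. By relabeling, the same holds if the cycle condition fails for another triple.
\end{proposition}

\begin{proof}
In $\mathbb C=\mathbb R^2$ let $v_1\neq0$, $v_2=\frac{h_{31}}{h_{32}}v_1$, $v_3=\frac{h_{12}}{h_{13}}v_2$, and let $V_k=\mathbb Rv_k$ for $k\le3$ and $V_4=0$. Then $h_{32}v_2=h_{31}v_1$ and $h_{13}v_3=h_{12}v_2$, so the interference is one-dimensional at receivers $3$ and $1$. At receiver $2$,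
\[
h_{23}v_3=\frac{h_{23}h_{12}h_{31}}{h_{21}h_{13}h_{32}}\;h_{21}v_1 .
\]
By assumption this factor equals its complex conjugate, so it is real, and the interference is again a line. For almost all $h_{kk}$ we have $h_{kk}\ne0$ for all $k$, and for $k\le3$ the line $h_{kk}V_k$ differs from the interference line. At receiver $4$ there is no desired signal. Now apply Lemma~\ref{lem:complexify}.
\end{proof}

\subsection{More users}

\begin{corollary}
Let $m\ge4$. Almost surely, every linear scheme with improper signaling over the generic constant $m$-user SISO interference channel achieves at most $m/3$ DoF.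
\end{corollary}

\begin{proof}
Almost surely all coefficients are nonzero and \eqref{eq:G} holds for every $4$-subset of the users. Restricted to the users in a $4$-subset $Q$, a feasible scheme is a feasible four-user scheme, so $\sum_{k\in Q}d_k\le\frac43\cdot2S$. Summing over all $Q$ gives
\[
\binom{m-1}3\sum_kd_k\le\binom m4\cdot\tfrac43\cdot2S,\qquad\text{that is,}\qquad \sum_kd_k\le\tfrac m4\cdot\tfrac43\cdot2S=\tfrac m3\cdot2S .\qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Degrees-Of-Freedom For The 4-User SISO Interference Channel With Improper Signaling}, \url{https://gtas.unican.es/files/pub/papericc2013_v2_emb.pdf}.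
\end{thebibliography}

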